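# The class of separable Banach spaces without $\ell_1$ is not strongly bounded

## A random family of spaces without $\ell_1$

**Theorem 1.** Let $\mathbb P$ be the fair-coin measure on $2^{\mathbb N}$, let $\mathrm{SB}$ be the standard Borel space of closed linear subspaces of $C(2^{\mathbb N})$, and let $\mathrm{NC}_{\ell_1}$ be the set of $Y\in\mathrm{SB}$ that contain no isomorphic copy of $\ell_1$. There are separable Banach spaces $X_\sigma$ $(\sigma\in2^{\mathbb N})$ such that

(a) no $X_\sigma$ contains an isomorphic copy of $\ell_1$;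

(b) $A=\{Z\in\mathrm{SB}: Z\text{ is isometric to some }X_\sigma\}$ is analytic;

(c) if $Y$ is a separable Banach space not containing $\ell_1$, then the (analytic) set $\{\sigma: X_\sigma\text{ embeds isomorphically into }Y\}$ is $\mathbb P$-null.

Hence $A\subseteq\mathrm{NC}_{\ell_1}$ is analytic, and no $Y\in\mathrm{NC}_{\ell_1}$ is universal for $A$, nor even for $\{X_\sigma:\sigma\in P\}$ when $\mathbb P(P)>0$. Consequently $\mathrm{NC}_{\ell_1}$ is not strongly bounded.

The spaces built in the proof have a second property, which is a by-product and is not needed for Theorem 1.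

**Theorem 2.** Let $X_\sigma$ be the spaces constructed for Theorem 1. Let $\sigma\in2^{\mathbb N}$ and let $T:X_\sigma\to Z$ be an isomorphic embedding into a Banach space $Z$. If $T$ is the pointwise limit of a bounded sequence of compact operators $T_N:X_\sigma\to Z$, then $Z$ contains $\ell_1$. In particular, $X_\sigma$ is a separable space not containing $\ell_1$ that does not embed into any Banach space with the bounded approximation property not containing $\ell_1$.

Now the words. Scalars are real and $\mathbb N=\{1,2,\dots\}$. "Contains $\ell_1$" means: some closed subspace is linearly isomorphic, not necessarily isometric, to $\ell_1$. Every separable Banach space is isometric to a closed subspace of $C(2^{\mathbb N})$, so a set of such subspaces is a class of separable Banach spaces. The Effros–Borel structure on $\mathrm{SB}$ is the $\sigma$-algebra generated by the sets $\{F:F\cap U\neq\emptyset\}$, $U$ open; it makes $\mathrm{SB}$ a standard Borel space. A subset of a standard Borel space $S$ is *analytic* if it is the projection to $S$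 of a Borel subset of $S\times S'$ for some standard Borel space $S'$. So "analytic" is a definability condition: membership of $Z$ is witnessed by a point related to $Z$ in a Borel way.

**Definition.** A class $\mathcal C\subseteq\mathrm{SB}$ is *strongly bounded* if for every analytic $A\subseteq\mathcal C$ some $Y\in\mathcal C$ is *universal* for $A$, that is, contains an isomorphic copy of every $Z\in A$.

Two examples. The class $\mathrm{SB}$ is strongly bounded, because $C(2^{\mathbb N})$ is universal for everything. The class of finite-dimensional spaces is not: choose one copy of $\ell_2^n$ in $\mathrm{SB}$ for each $n$; this countable set is Borel, hence analytic, and no finite-dimensional space contains all $\ell_2^n$.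

The problem, posed in "Banach Spaces and Descriptive Set Theory:" (https://typeset.io/pdf/banach-spaces-and-descriptive-set-theory-selected-topics-27u0rmgnw6.pdf), asks whether $\mathrm{NC}_{\ell_1}$ is strongly bounded. Theorem 1 says no, in a strong form: a space $Y$ without $\ell_1$ misses almost every $X_\sigma$. A universal $Y$ would make the set in (c) equal to $2^{\mathbb N}$, which has measure $1$; so the last sentences of Theorem 1 follow from (a)–(c).

## Weakly Cauchy sequences and countable families

A sequence $(x_k)$ in a Banach space is *weakly Cauchy* if $(\varphi(x_k))$ converges for every functional $\varphi$. By Hahn–Banach it does not matter whether we test in the space or in a larger one. The unit vectors $\epsilon_k$ of $\ell_1$ have no weakly Cauchy subsequence: along $\epsilon_{k_1},\epsilon_{k_2},\dots$ the functional in $\ell_\infty$ with value $(-1)^p$ at $k_p$ oscillates. We use constantly: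

**Rosenthal's $\ell_1$-theorem.** A bounded sequence without weakly Cauchy subsequence has a subsequence equivalent to the unit vector basis of $\ell_1$.

So a Banach space does not contain $\ell_1$ if and only if each of its bounded sequences has a weakly Cauchy subsequence.

**Lemma 1.** Let $(z_k)$ be a bounded sequence in an $\ell_2$-sum $\big(\bigoplus_n Z_n\big)_{\ell_2}$ such that for each $n$ the sequence of $n$-th coordinates is weakly Cauchy in $Z_n$. Then $(z_k)$ is weakly Cauchy.

*Proof.* Let $\|z_k\|\le M$. The dual of the sum is $\big(\bigoplus_nZ_n^*\big)_{\ell_2}$. Given $\varphi=(\varphi_n)$ in it and $\varepsilon>0$, choose $N$ such that $(\varphi_n)_{n>N}$ has norm at most $\varepsilon$. Then $|\varphi(z_k-z_l)|\le\sum_{n\le N}|\varphi_n(z_k(n)-z_l(n))|+2M\varepsilon$, and the first sum tends to $0$ as $k,l\to\infty$. $\square$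

This settles the simplest case. If $A=\{Z_1,Z_2,\dots\}\subseteq\mathrm{NC}_{\ell_1}$ is countable, let $Y=\big(\bigoplus Z_n\big)_{\ell_2}$. It is separable and contains every $Z_n$. A bounded sequence in $Y$ has, by diagonalization, a subsequence all of whose coordinates are weakly Cauchy, and Lemma 1 applies. So $Y$ does not contain $\ell_1$. For uncountable $A$ the $\ell_2$-sum is not separable and this construction ends. A counterexample must therefore be uncountable, and its proof must use that $Y$ is separable. It will be used like this: uncountably many embeddings into one separable $Y$ must, after a measurable choice, come close to each other.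

## One embedding gives nothing, two embeddings give a drop of mass

Suppose a separable $Y$ contains many $X_\sigma$. How could we find $\ell_1$ in $Y$? It suffices to find a bounded sequence $(z_k)$ in $Y$ and functionals $g_\xi\in Y^*$, $\xi\in2^{\mathbb N}$, such that no subsequence of the functions $\xi\mapsto g_\xi(z_k)$ converges pointwise. Indeed $(z_k)$ then has no weakly Cauchy subsequence, and Rosenthal's theorem applies.

Our spaces will consist of continuous functions on a compact space $K$, the set of branches of a finitely branching tree. They will contain the indicators $\mathbf e_v$ of the cylinders $[v]$, and point evaluations will be bounded on them. The first attempt uses one embedding $\iota:X_\sigma\to Y$. For $f\in K$, Hahn–Banach gives $g_f\in Y^*$ with $g_f(\iota x)=x(f)$. Feed in vectors $z_k=\iota x_k$, with $(x_k)$ bounded: the numbers are $g_f(z_k)=x_k(f)$. Here it stops. Since $X_\sigma$ has no $\ell_1$, some subsequence of $(x_k)$ converges pointwise on $K$. No choice of $x_k$ can help, because $Y=X_\sigma$ is allowed.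

So take two parameters $\sigma,\tau$, functionals $g_f$ with $g_f(\iota_\sigma x)=x(f)$, and vectors from the *other* range $\iota_\tau X_\tau$. Then $h_f=g_f\circ\iota_\tau$ is a functional on $X_\tau$ about which we know little: it may depend on $f$ in a hostile way. Look at the masses $\mu_i(f)=h_f(\mathbf e_{f|i})$ along the branch $f$. Two things can be arranged.

* If $\iota_\tau$ is close to $\iota_\sigma$ on the finitely many vectors $\mathbf e_w$ with $w$ of level $n$, then $\mu_n(f)\approx g_f(\iota_\sigma\mathbf e_{f|n})=1$.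
* We shall have a bound $\sum_p|h_f(\mathbf e_{v^\frown p})|\le2\|h_f\|$ over the successors of a node. So a successor chosen at random, *independently of $f$*, carries little mass on average. If $\sigma$ and $\tau$ differ exactly at coordinate $l+1$, we arrange that the $\tau$-version of the branch leaves $f$ at level $l+1$ towards a successor that looks random to anybody who sees only $f$.

Along the $\tau$-version of the branch the mass therefore falls from about $1$ at level $n$ to about $0$ at level $l+1$. We do not know where it falls, but the drops $\mu_{i-1}-\mu_i$ add up to about $1$. We need vectors of $X_\tau$ that collect these drops for many branches $f_\xi$ at once, and only for those with $\xi(m)=\beta$, so that the numbers oscillate as $m=m_k$ varies. The candidates are sums of differences $\mathbf e_u-\mathbf e_v$, $v$ a successor of $u$. Two demands have to be met together: these sums must form a family that is sequentially compact for pointwise convergence (so that $X_\tau$ has no $\ell_1$), and a hostile $h_f$ must not be able to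 disturb the count by putting mass on branches other than $f$. The design of the tree answers both.

## Trees, lines over finite fields, and histories

**The tree.** Let $e_i=i+7$, $D_i=\{0,1\}^{e_i}$, $\mathbb T_i=\prod_{k\le i}D_k$, $\mathbb T=\bigcup_{i\ge0}\mathbb T_i$. Let $K=\prod_{k\ge1}D_k$, a compact metrizable space, with the uniform product measure $\lambda$. For $v\in\mathbb T$ let $|v|$ be its level, $[v]=\{f\in K:f\supset v\}$ and $\mathbf e_v=1_{[v]}\in C(K)$. For $f\in K$ let $f|i$ be its restriction to levels $1,\dots,i$.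

**The coding maps.** For $i\ge4$ let
$$E_i=e_{i-3}+e_{i-2}+e_{i-1}-1=3i+14,\qquad q_i=2^{E_i},$$
and let $\mathbb F_{q_i}$ be the field with $q_i$ elements. Fix

* a bijection $\psi_i:\{0,1\}\times\mathbb F_{q_i}\to D_{i-3}\times D_{i-2}\times D_{i-1}$ (both sides have $2^{E_i+1}$ elements);
* maps $c_i^0,c_i^1:\mathbb F_{q_i}\to D_i$ such that $(c_i^0,c_i^1):\mathbb F_{q_i}\to D_i\times D_i$ has all fibres of equal size. This is possible since $2e_i=2i+14\le3i+14=E_i$. In particular each fibre of each $c_i^\varepsilon$ has $q_i2^{-e_i}$ elements.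

**Definition.** Let $r\in\{0,1,2,3\}$ (the *type*) and $i_j=r+4j$ for $j\ge0$. For $j\ge1$ fix an injection $t=t_{r,j}:\{0,1\}^j\to\mathbb F_{q_{i_j}}$. A *history* of type $r$ is $\theta=(w,(a_1,b_1),(a_2,b_2),\dots)$, of finite length $J\ge1$ or infinite, with $w\in\mathbb T_r$ and $a_j,b_j\in\mathbb F_{q_{i_j}}$. The pair $(a_j,b_j)$ is its $j$-th *step*; we think of it as the line $t\mapsto a_jt+b_j$.

Given $\sigma\in2^{\mathbb N}$ and $\theta$, put $v_\emptyset=w$, and for $\eta\in\{0,1\}^j$, with $i=i_j$,
$$u_\eta=v_{\eta|(j-1)}{}^\frown\psi_i\big(\eta(j),\,a_jt(\eta)+b_j\big)\in\mathbb T_{i-1},\qquad v_\eta=u_\eta{}^\frown c_i^{\sigma(i)}(a_j)\in\mathbb T_i. \tag{1}$$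
We write $u^\sigma_\eta,v_\eta^\sigma$, or $u_\eta^\theta,v_\eta^\theta$, when the dependence matters. So one step uses four levels: three record the bit $\eta(j)$ and the value of the line at the point $t(\eta)$; the fourth records a digit computed from the slope, by one of two rules, and $\sigma(i)$ chooses the rule.

*Disjointness.* For distinct $\eta,\eta'\in\{0,1\}^j$ we have $[u_\eta]\cap[u_{\eta'}]=\emptyset$. Induct on $j$: if $\eta|(j-1)\ne\eta'|(j-1)$, use $[u_\eta]\subseteq[u_{\eta|(j-1)}]$ and the same for $\eta'$; otherwise $\eta(j)\ne\eta'(j)$, and $\psi_i$ is injective.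

*Branches.* For infinite $\theta$ and $\xi\in2^{\mathbb N}$ let $f^\sigma_{\theta,\xi}$ be the only point of $\bigcap_j[v_{\xi|j}]$. It depends continuously on $(\sigma,\theta,\xi)$, since finitely many of its digits depend on finitely many coordinates. Let $\mathrm{Act}_\sigma(\theta)=\{f^\sigma_{\theta,\xi}:\xi\in2^{\mathbb N}\}$.

**Drop-collecting vectors.** For a history $\theta$ of length at least $J$, $1\le m\le J$ and $\beta\in\{0,1\}$ let
$$x^\sigma_{\theta,m,J,\beta}=\sum_{j=m}^J\ \sum_{\eta\in\{0,1\}^j,\ \eta(m)=\beta}\big(\mathbf e_{u_\eta}-\mathbf e_{v_\eta}\big). \tag{2}$$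
Each summand is the indicator of $[u_\eta]\setminus[v_\eta]$. These sets are pairwise disjoint. For equal lengths this was just shown. If $|\eta|<|\eta'|$, put $\zeta=\eta'|\,|\eta|$; then $[u_{\eta'}]\subseteq[v_\zeta]$, which is $[v_\eta]$ if $\zeta=\eta$, and is disjoint from $[u_\eta]$ if $\zeta\neq\eta$. So $x^\sigma_{\theta,m,J,\beta}$ is the indicator of the union of these sets. It depends only on $w$, the first $J$ steps of $\theta$, and finitely many coordinates of $\sigma$.

*Example.* Type $0$ has $w=\emptyset$ and $i_1=4$, $i_2=8$. With $e_1+e_2+e_3=8+9+10=27$ and $E_4=26$, the first step gives $u_\eta=\psi_4(\eta,a_1t(\eta)+b_1)$ for $\eta=0,1$, and $v_\eta=u_\eta{}^\frown c_4^{\sigma(4)}(a_1)$. Then $x_{\theta,1,1,\beta}$ is the indicator of $[u_\beta]\setminus[v_\beta]$; $x_{\theta,1,2,\beta}$ adds the two sets $[u_{\beta0}]\setminus[v_{\beta0}]$ and $[u_{\beta1}]\setminus[v_{\beta1}]$ inside $[v_\beta]$; and $x_{\theta,2,2,\beta}$ is the indicator of the union of $[u_{0\beta}]\setminus[v_{0\beta}]$ and $[u_{1\beta}]\setminus[v_{1\beta}]$.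

**The generating set.** Let $\Omega_\sigma\subset C(K)$ consist of

* **(D)** all $1_{\bigcup_{p\in Q}[v^\frown p]}$ with $v\in\mathbb T$, $0\le d\le4$, $Q\subseteq\prod_{k=|v|+1}^{|v|+d}D_k$;
* **(G)** all $x^\sigma_{s,m,J,\beta}$, where $s$ is a finite history of length $J$ of some type, $1\le m\le J$, $\beta\in\{0,1\}$.

Let $I$ be the countable set of these data; it does not depend on $\sigma$, and $\Omega_\sigma=\{\omega^\sigma_\alpha:\alpha\in I\}$. Each $\omega_\alpha^\sigma$ depends on finitely many coordinates of $\sigma$, so $(\sigma,f)\mapsto\omega^\sigma_\alpha(f)$ is continuous. Data of kind (D), in particular $\mathbf e_v$ (take $d=0$), give functions not depending on $\sigma$.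

**Why lines.** Consider two simpler designs, with the slope $a_j$ used only for the digit.

*Arbitrary functions.* Replace $t\mapsto a_jt+b_j$ by an arbitrary function $g_j:\{0,1\}^j\to\mathbb F_{q_{i_j}}$, part of the step. Let $H$ have all $g_j=0$. Let $s_n$ have length $n+1$, agree with $H$ for $n$ steps, and at step $n+1$ have $g'(\eta)=0$ if $\eta(n+1)=0$, $g'(\eta)=1$ if $\eta(n+1)=1$, and a slope giving a different digit from that of $H$. The branch $f_{H,\xi}$ lies in $[v^{s_n}_{\xi|n}]$, so in $x_{s_n,1,n+1,\beta}$ only an $\eta$ of length $n+1$ extending $\xi|n$ can contribute at $f_{H,\xi}$; comparing digits, $f_{H,\xi}\in[u_\eta^{s_n}]$ exactly when $\eta=\xi|(n+1)$ and $\xi(n+1)=0$, and then $f_{H,\xi}\notin[v_\eta^{s_n}]$. So the value is $1$ exactly when $\xi(1)=\beta$ and $\xi(n+1)=0$. No subsequence converges pointwise, and a space in which these functions are bounded and point evaluations are continuous contains $\ell_1$ by Rosenthal.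

*Constants.* Replace the line by the constant $b_j$. Then whoever sees $f=f_{\theta,\xi}$ reads off $\xi(1)$, $b_1$ and the first slope digit, and so knows $u_\eta$ and $v_\eta$ for the wrong bit $\eta=1-\xi(1)$. The evaluation $h_f$ at a point of $[u_\eta]\setminus[v_\eta]$, which is bounded uniformly in $f$, gives $x_{\theta,1,J,\beta}$ the value $1$ when $\xi(1)\neq\beta$, although that vector should collect nothing there.

Lines avoid both failures. Two different lines agree in at most one point, which is what compactness needs; and the value of a random line at one point leaves its value at any other point undetermined, which is what the count of drops needs.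

## Pointwise compactness of $\Omega_\sigma$

**Lemma 2.** For every $\sigma$, every sequence in $\Omega_\sigma$ has a subsequence converging pointwise on $K$.

*Proof.* We may assume that all terms are of kind (D), or all of kind (G).

**Step 1 (kind (D)): the supports shrink to a point.** Let the terms be $1_{A_n}$ with $A_n\subseteq[v_n]$ as in (D). If some $v$ occurs infinitely often among the $v_n$, there are finitely many functions to choose from, and some subsequence is constant. Otherwise $|v_n|\to\infty$, and by compactness of $K$ we may assume that the sets $[v_n]$ converge to a point $f^0$. Each $f\neq f^0$ lies in only finitely many $[v_n]$, so $1_{A_n}(f)\to0$. Pass to a further subsequence converging at $f^0$.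

**Step 2 (kind (G)): find a limit history.** Let $x_n=x^\sigma_{s_n,m_n,J_n,\beta_n}$. If $(J_n)$ has a bounded subsequence, there are finitely many functions along it and we are done. So let $J_n\to\infty$. There are finitely many types, nodes $w$, and choices at each step. By diagonalization we may assume: the type $r$, the node $w$ and $\beta_n=\beta$ are constant; either $m_n=m$ is constant or $m_n\to\infty$; and there is an infinite history $H$ of type $r$ with node $w$ such that
$$p_n=\max\{p\le J_n: s_n\text{ and }H\text{ agree on the first }p\text{ steps}\}\to\infty.$$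
Below $u_\eta,v_\eta$ refer to $H$, and $u_\eta^{s_n},v_\eta^{s_n}$ to $s_n$; $\sigma$ is fixed.

**Step 3 (locating the set that contains $f$).** We claim: if $f\in[v_\zeta^{s_n}]$ and $f\in[u_\eta^{s_n}]\setminus[v_\eta^{s_n}]$ (so $|\eta|\ge1$), then $|\eta|>|\zeta|$ and $\eta\supset\zeta$. Suppose $|\eta|\le|\zeta|$. Then $f$ lies in $[v^{s_n}_{\zeta|\,|\eta|}]\subseteq[u^{s_n}_{\zeta|\,|\eta|}]$ and in $[u_\eta^{s_n}]$, so $\eta=\zeta|\,|\eta|$ by disjointness, and $f\in[v_\eta^{s_n}]$, a contradiction. So $|\eta|>|\zeta|$. Then $f\in[u^{s_n}_\eta]\subseteq[v^{s_n}_{\eta|\,|\zeta|}]$ and $f\in[v^{s_n}_\zeta]$, hence $\eta|\,|\zeta|=\zeta$ by disjointness (trivially if $|\zeta|=0$).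

**Step 4 (points off $\mathrm{Act}_\sigma(H)$).** Let $f\notin\mathrm{Act}_\sigma(H)$. If $f\notin[w]$, then $x_n(f)=0$ for all $n$. Let $f\in[w]$. If for every $j$ some $[v_\eta]$ with $|\eta|=j$ contained $f$, these $\eta$ would be unique and nested by disjointness and would define $\xi$ with $f=f^\sigma_{H,\xi}$. So there is a least $j\ge1$ with $f\notin[v_{\eta'}]$ for all $|\eta'|=j$, and $f\in[v_\zeta]$ for some $|\zeta|=j-1$. Take $n$ so large that $p_n\ge j$. Then $s_n$ and $H$ have the same nodes for $|\eta|\le j$. By Step 3, $f\in[u_\eta^{s_n}]\setminus[v_\eta^{s_n}]$ forces $|\eta|\ge j$; and $|\eta|>j$ is impossible, since then $f\in[v_{\eta|j}]$. Hence $x_n(f)=1$ if and only if $m_n\le j$ and $f\in[u_{\eta'}]$ for some $|\eta'|=j$ with $\eta'(m_n)=\beta$. This is eventually constant if $m_n=m$, and eventually false if $m_n\to\infty$.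

**Step 5 (points of $\mathrm{Act}_\sigma(H)$): two lines meet at most once.** Let $f=f^\sigma_{H,\xi}$. Then $f\in[v_{\xi|p_n}]=[v_{\xi|p_n}^{s_n}]$. By Step 3, any $\eta$ contributing to $x_n(f)$ is longer than $p_n$ and extends $\xi|p_n$. If $p_n=J_n$, there is none and $x_n(f)=0$. Let $p_n<J_n$, $j=p_n+1$, and let $(a',b')\ne(a_j,b_j)$ be the $j$-th steps of $s_n$ and $H$. If $x_n(f)=1$, restricting the contributing sequence to length $j$ gives $\eta\in\{0,1\}^j$ extending $\xi|p_n$ with $f\in[u_\eta^{s_n}]$. But $f\in[u_{\xi|j}]$ too, so the digits of $f$ at levels $i_j-3,i_j-2,i_j-1$ are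
$$\psi_{i_j}\big(\eta(j),a't(\eta)+b'\big)=\psi_{i_j}\big(\xi(j),a_jt(\xi|j)+b_j\big).$$
As $\psi_{i_j}$ is injective, $\eta(j)=\xi(j)$, so $\eta=\xi|j$, and $a't(\eta)+b'=a_jt(\eta)+b_j$. Two distinct lines agree at at most one point of the field, and $t$ is injective. So at most one $\eta=\eta_n\in\{0,1\}^{p_n+1}$ satisfies this equation. It depends on $n$ and not on $\xi$. Thus $x_n(f^\sigma_{H,\xi})=0$ unless $\eta_n$ exists and $\xi\supset\eta_n$.

Pass to a subsequence such that either no $\eta_n$ exists (we count $p_n=J_n$ here), or all exist and $\eta_n{}^\frown0^\infty\to\xi^0$ in $2^{\mathbb N}$. In the first case $x_n=0$ on $\mathrm{Act}_\sigma(H)$. In the second, $|\eta_n|\to\infty$, so every $\xi\neq\xi^0$ extends only finitely many $\eta_n$, and $x_n(f^\sigma_{H,\xi})\to0$. Pass to a further subsequence converging at the single point $f^\sigma_{H,\xi^0}$. $\square$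

## From $\Omega_\sigma$ to the space $X_\sigma$: proof of (a)

We recall four facts. (i) $L_\infty[0,1]$ is *injective*: a bounded operator into it from a subspace of a Banach space extends to the whole space. (ii) The inclusion $L_\infty[0,1]\to L_1[0,1]$ is absolutely summing, since $\sum_k\|g_k\|_{L_1}=\int\sum_k|g_k|\le\sup_{\pm}\|\sum_k\pm g_k\|_{L_\infty}$ for finite sums; hence so is its composition with any bounded operator. (iii) *Pietsch domination*: if $V:C(K)\to Z$ is absolutely summing, there are a probability $\mu$ on $K$ and a constant $c$ with $\|Vx\|\le c\int_K|x|\,d\mu$. (iv) The absolutely convex hull of a totally bounded set is totally bounded.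

Let $W=W_\sigma$ be the absolutely convex hull of $\Omega_\sigma$, and $B=B_{C(K)}$ the closed unit ball. As the functions in $\Omega_\sigma$ have values in $\{0,1\}$, $W\subseteq B$.

**Lemma 3.** Every sequence in $W$ has a weakly Cauchy subsequence in $C(K)$.

*Proof.* Otherwise, by Rosenthal's theorem, some $(x_n)\subset W$ is equivalent to the $\ell_1$-basis. With $r_n$ the Rademacher functions, $x_n\mapsto r_n\in L_\infty[0,1]$ defines a bounded operator on $\overline{\mathrm{span}}(x_n)$, because the $r_n$ are bounded. By (i) it extends to $U:C(K)\to L_\infty[0,1]$. By (ii) and (iii) there are a probability $\mu$ on $K$ and $c$ with $\|Ux\|_{L_1}\le c\int|x|\,d\mu$. By Lemma 2 and dominated convergence every sequence in $\Omega_\sigma$ has a subsequence converging in $L_1(\mu)$, so $\Omega_\sigma$ is totally bounded in $L_1(\mu)$. Hence so is $W$, and $\{r_n\}\subset U(W)$ is totally bounded in $L_1[0,1]$. But $|r_n-r_m|$ equals $2$ on a set of measure $\frac12$ and $0$ elsewhere, so $\|r_n-r_m\|_{L_1}=1$ for $n\ne m$, a contradiction. $\square$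

The next step passes from a bounded set to the unit ball of a space (the construction of Davis–Figiel–Johnson–Pełczyński).

**Definition.** For $n\ge1$ let $\|\cdot\|_{\sigma,n}$ be the gauge of $U_n=2^nW+2^{-n}B$. As $2^{-n}B\subseteq U_n\subseteq(2^n+2^{-n})B$, it is an equivalent norm on $C(K)$. Put
$$\|x\|_\sigma=\Big(\sum_{n\ge1}\|x\|_{\sigma,n}^2\Big)^{1/2}\in[0,\infty]\qquad(x\in C(K)).$$
The map $x\mapsto(x,x,\dots)$ sends $\{x:\|x\|_\sigma<\infty\}$ isometrically onto the set of constant sequences in $\big(\bigoplus_n(C(K),\|\cdot\|_{\sigma,n})\big)_{\ell_2}$. This set is closed, because coordinates are continuous and all the norms are equivalent. So $\{\|x\|_\sigma<\infty\}$ is a Banach space. Let $X_\sigma$ be the closed linear span of $\Omega_\sigma$ in it.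

For $\omega\in\Omega_\sigma$ we have $2^n\omega\in U_n$, so $\|\omega\|_{\sigma,n}\le2^{-n}$ and $\|\omega\|_\sigma^2\le\sum4^{-n}<1$. Since $U_1\subseteq\frac52B$, $\|x\|_\infty\le\frac52\|x\|_{\sigma,1}$. Hence
$$\|\omega\|_\sigma\le1\quad(\omega\in\Omega_\sigma),\qquad\|x\|_\infty\le\tfrac52\|x\|_\sigma\quad(x\in X_\sigma). \tag{3}$$
In particular $X_\sigma$ is separable, and point evaluations are bounded on it.

**Proof of (a).** Let $x_k\in X_\sigma$ with $\|x_k\|_\sigma<1$. For each $n$, $\|x_k\|_{\sigma,n}<1$, so $x_k=2^ng_k^n+2^{-n}b_k^n$ with $g_k^n\in W$, $b_k^n\in B$. By Lemma 3 and diagonalization pass to a subsequence for which $(g^n_k)_k$ is weakly Cauchy in $C(K)$ for every $n$. For $\varphi\in C(K)^*$,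
$$\limsup_{k,l\to\infty}|\varphi(x_k-x_l)|\le2\cdot2^{-n}\|\varphi\|\quad\text{for every }n,$$
so $(x_k)$ is weakly Cauchy in $C(K)$, hence in each $(C(K),\|\cdot\|_{\sigma,n})$. By Lemma 1, $(x_k,x_k,\dots)$ is weakly Cauchy in the $\ell_2$-sum, so $(x_k)$ is weakly Cauchy in $X_\sigma$. Thus every bounded sequence in $X_\sigma$ has a weakly Cauchy subsequence, and $X_\sigma$ does not contain $\ell_1$. $\square$

**Mass bound.** The functions (D) were put into $\Omega_\sigma$ for one reason. If $h\in X_\sigma^*$, $v\in\mathbb T$ and $0\le d\le4$, then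
$$\sum_p|h(\mathbf e_{v^\frown p})|\le2\|h\|,\qquad p\in\prod_{k=|v|+1}^{|v|+d}D_k. \tag{4}$$
Indeed, for every set $Q$ of such $p$, $\sum_{p\in Q}\mathbf e_{v^\frown p}\in\Omega_\sigma$, so $|h(\sum_{p\in Q}\mathbf e_{v^\frown p})|\le\|h\|$ by (3). Take for $Q$ the set where $h(\mathbf e_{v^\frown p})>0$, then the set where it is negative, and add.

## Analyticity of the family: proof of (b)

For a finitely supported rational family $\gamma\in\mathbb Q^{(I)}$ let $N_\sigma(\gamma)=\big\|\sum_\alpha\gamma_\alpha\omega_\alpha^\sigma\big\|_\sigma<\infty$.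

**Step 1 ($\sigma\mapsto N_\sigma(\gamma)$ is Borel).** Let $x=\sum\gamma_\alpha\omega_\alpha^\sigma$, and let $\Lambda$ be the set of $\kappa\in\mathbb Q_{>0}$ for which there is $\delta\in\mathbb Q^{(I)}$ with
$$\sum_\alpha|\delta_\alpha|\le1\quad\text{and}\quad\Big\|x-\kappa2^n\sum_\alpha\delta_\alpha\omega_\alpha^\sigma\Big\|_\infty\le\kappa2^{-n}.$$
We claim $\|x\|_{\sigma,n}=\inf\Lambda$. If $\kappa\in\Lambda$, then $x\in\kappa U_n$, so $\|x\|_{\sigma,n}\le\kappa$. Conversely let $\kappa\in\mathbb Q$ and $\kappa>\kappa'>\|x\|_{\sigma,n}$, so $\kappa'>0$. Then $x=\kappa'\big(2^n\sum\delta'_\alpha\omega^\sigma_\alpha+2^{-n}b\big)$ with $\delta'$ real, finitely supported, $\sum|\delta'_\alpha|\le1$, and $b\in B$. As $\sum\frac{\kappa'}\kappa|\delta'_\alpha|\le\frac{\kappa'}\kappa<1$, for every small $\varepsilon>0$ there is $\delta\in\mathbb Q^{(I)}$ with $\sum|\delta_\alpha-\frac{\kappa'}\kappa\delta'_\alpha|\le\varepsilon$ and $\sum|\delta_\alpha|\le1$. Then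
$$\Big\|x-\kappa2^n\sum\delta_\alpha\omega_\alpha^\sigma\Big\|_\infty\le\kappa'2^{-n}+\kappa2^n\varepsilon\le\kappa2^{-n}$$
for $\varepsilon$ small. So $\kappa\in\Lambda$, and the claim follows. For fixed $\kappa,\delta$ the displayed condition depends on finitely many coordinates of $\sigma$, so it is clopen in $\sigma$. Hence $\{\sigma:\|x\|_{\sigma,n}<\kappa_0\}$ is a countable union of clopen sets for every $\kappa_0$, and $\sigma\mapsto\|\sum\gamma_\alpha\omega_\alpha^\sigma\|_{\sigma,n}$ is Borel for each $n$. So is $N_\sigma(\gamma)$.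

**Step 2 ($A$ is a projection).** By the Kuratowski–Ryll-Nardzewski (KRN) theorem there are Borel maps $d_n:\mathrm{SB}\to C(2^{\mathbb N})$ with $\{d_n(Z)\}_n$ dense in $Z$. So $\{(Z,z):z\in Z\}=\{\inf_n\|z-d_n(Z)\|=0\}$ is Borel. Then $A$ is the projection to $\mathrm{SB}$ of the set of all $(Z,\sigma,(z_\alpha))\in\mathrm{SB}\times2^{\mathbb N}\times C(2^{\mathbb N})^I$ such that

* $z_\alpha\in Z$ for all $\alpha$;
* $\|\sum\gamma_\alpha z_\alpha\|=N_\sigma(\gamma)$ for all $\gamma\in\mathbb Q^{(I)}$;
* for all $n,k$ there is $\gamma\in\mathbb Q^{(I)}$ with $\|d_n(Z)-\sum\gamma_\alpha z_\alpha\|<1/k$.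

This set is Borel by Step 1. The second condition extends to real $\gamma$ by continuity, so $\omega_\alpha^\sigma\mapsto z_\alpha$ induces a linear isometry of $X_\sigma$ into $Z$, and the third says that it is onto. Conversely, an isometry of $X_\sigma$ onto $Z$ gives such $z_\alpha$. So $A$ is analytic. $\square$

## Random histories and the count of drops

Fix a type $r$. Let $\theta=(w,(a_j,b_j)_{j\ge1})$ be a random history of type $r$ with all entries independent and uniform, and let $\xi\in2^{\mathbb N}$ be uniform and independent of $\theta$. Fix $\sigma$, and let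
$$f=f^\sigma_{\theta,\xi},\qquad y_j=a_jt(\xi|j)+b_j,\qquad z_j=c_{i_j}^{\sigma(i_j)}(a_j).$$

**What $f$ reveals.** Given $\xi$, the map $(a_j,b_j)\mapsto(a_j,y_j)$ is a bijection of $\mathbb F_{q_{i_j}}^2$. So given $\xi$ the variables $w,(a_j),(y_j)$ are independent and uniform, and therefore $\xi,w,(a_j),(y_j)$ are all independent and uniform. The point $f$ is the concatenation of $w$ and the blocks $\psi_{i_j}(\xi(j),y_j)^\frown z_j$; here $\psi_{i_j}(\xi(j),y_j)$ is uniform because $\psi_{i_j}$ is bijective, and $z_j$ is uniform on $D_{i_j}$ because the fibres have equal size. Hence: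

(5) $f$ has law $\lambda$; it determines $w,\xi,(y_j),(z_j)$ and is determined by them; given $f$, the $a_j$ are independent, $a_j$ being uniform on $\{a:c_{i_j}^{\sigma(i_j)}(a)=z_j\}$, a set of $q_{i_j}2^{-e_{i_j}}$ elements; and $b_j=y_j-a_jt(\xi|j)$.

In particular $\xi(m)$ is a function of $f$ that does not depend on $\sigma$: it is the first coordinate of $\psi_{i_m}^{-1}$ of the digits of $f$ at levels $i_m-3,i_m-2,i_m-1$. The slopes stay largely hidden: $f$ reveals $e_i=i+7$ of the $3i+14$ bits of $a_j$, $i=i_j$.

The next lemma says that the vector (2), formed for $\tau$, measures the drops of mass along $f=f^\sigma_{\theta,\xi}$ against any family $h_f$ that depends only on $f$, up to an error tiny in $m$.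

**Lemma 4.** Let $\sigma,\tau\in2^{\mathbb N}$ agree on coordinates $1,\dots,l$. Let $1\le m\le J$ with $r+4J\le l+1$, and if $r+4J=l+1$ assume $\tau(l+1)\neq\sigma(l+1)$. For $f\in K$ let $h_f\in X_\tau^*$ satisfy $\|h_f\|\le C_0$, with $f\mapsto h_f(\omega)$ Borel for each $\omega\in\Omega_\tau$. Put $\mu_i(f)=h_f(\mathbf e_{f|i})$ and
$$S_r(f)=\sum_{j=m}^J\big(\mu_{i_j-1}(f)-\mu^*_{i_j}(f)\big),\qquad\mu_i^*=\mu_i\ (i\le l),\quad\mu^*_{l+1}=0.$$
Then, with $f=f^\sigma_{\theta,\xi}$, for $\beta\in\{0,1\}$,
$$\mathbb E\,\big|h_f(x^\tau_{\theta,m,J,\beta})-1_{\{\xi(m)=\beta\}}S_r(f)\big|\le2C_02^{-4m}. \tag{6}$$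

*Proof.* All functions involved are Borel, since $\mu_i=\sum_{v\in\mathbb T_i}1_{[v]}(f)h_f(\mathbf e_v)$ and $x^\tau_{\theta,m,J,\beta}$ takes finitely many values as $\theta$ varies. By linearity
$$h_f(x^\tau_{\theta,m,J,\beta})=\sum_{j=m}^J\ \sum_{\eta\in\{0,1\}^j,\,\eta(m)=\beta}\big(h_f(\mathbf e_{u_\eta^\tau})-h_f(\mathbf e_{v_\eta^\tau})\big).$$

**Step 1 (terms on the branch, $\eta=\xi|j$): they give $S_r$.** They occur if and only if $\xi(m)=\beta$. Let $i=i_j$. The node $u^\tau_{\xi|j}$ involves only the coordinates $\tau(i_{j'})$ with $j'<j$, and these $i_{j'}\le i-4$ are $\le l$. So $u^\tau_{\xi|j}=u^\sigma_{\xi|j}=f|(i-1)$. If $i\le l$, also $v^\tau_{\xi|j}=v^\sigma_{\xi|j}=f|i$, and the term is $\mu_{i-1}-\mu_i$. If $i=l+1$, then $j=J$, and the term is $\mu_l-\rho$ with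
$$\rho=h_f\big(\mathbf e_{(f|l)^\frown p}\big),\qquad p=c_{l+1}^{1-\sigma(l+1)}(a_J).$$
By (5), given $f$, $a_J$ is uniform on a fibre of $c_{l+1}^{\sigma(l+1)}$; since $(c_{l+1}^0,c_{l+1}^1)$ has equal fibres, $p$ is then uniform on $D_{l+1}$. So by (4) with $d=1$, $\mathbb E|\rho|\le2C_02^{-e_{l+1}}$. As $e_{l+1}=r+4J+7\ge4m+7$, this is at most $C_02^{-4m}$. So the terms on the branch add up to $1_{\{\xi(m)=\beta\}}S_r(f)$ up to an error of expectation at most $C_02^{-4m}$.

**Step 2 (terms off the branch, $\eta\neq\xi|j$): the hidden slope spreads them out.** Condition on $f$ and on $a_1,\dots,a_{j-1}$. By (5), $w,\xi,y_j$ and $b_1,\dots,b_{j-1}$ are then determined, hence so are $h_f$ and $v:=v^\tau_{\eta|(j-1)}$ for each fixed $\eta\in\{0,1\}^j$. Let $i=i_j$. Since $b_j=y_j-a_jt(\xi|j)$,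
$$u_\eta^\tau=v^\frown\psi_i\big(\eta(j),\,y_j+a_j(t(\eta)-t(\xi|j))\big).$$
As $t(\eta)\ne t(\xi|j)$, this is injective in $a_j$, and $a_j$ is conditionally uniform on a set of $q_i2^{-e_i}$ elements. So $u_\eta^\tau$ is uniform over $q_i2^{-e_i}$ distinct depth-$3$ successors of $v$. Likewise $v_\eta^\tau$, which has one further digit, a function of $a_j$, is uniform over equally many distinct depth-$4$ successors of $v$. By (4) with $d=3$ and $d=4$, the conditional expectations of $|h_f(\mathbf e_{u_\eta^\tau})|$ and $|h_f(\mathbf e_{v_\eta^\tau})|$ are each at most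
$$2C_0\,2^{e_i-E_i}=2C_0\,2^{-2i-7}.$$
For each $j$ there are fewer than $2^j$ such $\eta$, and $i\ge4j$. So the off-branch terms have total expected absolute value at most
$$\sum_{j\ge m}2^j\cdot4C_02^{-8j-7}=4C_02^{-7}\sum_{j\ge m}2^{-7j}\le C_02^{-7m}.$$
Adding the two errors gives (6). $\square$

## Extracting a sequence with no pointwise convergent subsequence

The estimate (6) holds on average over $\theta$. To find $\ell_1$ we must fix one history (and one $\sigma$) and vary only $\xi$. The next lemma does this.

**Lemma 5.** Let $(\mathcal E,\rho)$ be a probability space, $\xi\in2^{\mathbb N}$ uniform and independent of it, $M\subseteq\mathbb N$ infinite, $\varphi_k:\mathcal E\times2^{\mathbb N}\to[-C,C]$ $(k\in M)$ measurable, $(m_k)_{k\in M}$ distinct positive integers, $\beta_k\in\{0,1\}$, $B_k=\{\xi:\xi(m_k)=\beta_k\}$, and $c>0$ with $\mathbb E\varphi_k\ge c$ for all $k\in M$ and $\sum_{k\in M}\mathbb E[|\varphi_k|1_{B_k^c}]<\infty$. Then there are $\epsilon\in\mathcal E$ and an infinite $M'\subseteq M$ with $\int\varphi_k(\epsilon,\xi)\,d\xi\ge c/2$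 for $k\in M'$, such that no subsequence of $(\varphi_k(\epsilon,\cdot))_{k\in M'}$ converges pointwise on $2^{\mathbb N}$.

*Proof.* Let $V_k(\epsilon)=\int\varphi_k(\epsilon,\xi)\,d\xi\le C$. From $c\le\mathbb EV_k\le C\rho(V_k\ge c/2)+c/2$ we get $\rho(V_k\ge c/2)\ge c/(2C)$ for every $k$, so $\rho(V_k\ge c/2\text{ for infinitely many }k)\ge c/(2C)>0$. Also, for $\rho$-a.e. $\epsilon$ we have $\sum_k\int|\varphi_k(\epsilon,\xi)|1_{B_k^c}(\xi)\,d\xi<\infty$, and hence $\varphi_k(\epsilon,\xi)1_{B_k^c}(\xi)\to0$ for a.e. $\xi$. Fix $\epsilon$ with both properties, and let $M'=\{k\in M:V_k(\epsilon)\ge c/2\}$.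

Suppose $(\varphi_k(\epsilon,\cdot))_{k\in M''}$, with $M''\subseteq M'$ infinite, converges pointwise to $\varphi$. The events $B_k^c$, $k\in M''$, are independent of probability $\frac12$, since the $m_k$ are distinct. By Borel–Cantelli a.e. $\xi$ lies in infinitely many of them, and along those $k$ the values tend to $0$. So $\varphi=0$ a.e. By bounded convergence $V_k(\epsilon)\to0$ along $M''$, which contradicts $V_k(\epsilon)\ge c/2$. $\square$

## Proof of (c): flipping one coordinate

Let $Y$ be separable. We show that $\{\sigma:X_\sigma\text{ embeds into }Y\}$ is analytic, and that if it is not $\mathbb P$-null, then $Y$ contains $\ell_1$.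

We recall the tools. *Jankov–von Neumann*: a Borel set $R\subseteq S\times S'$ (standard Borel spaces) contains the graph of a function on $\mathrm{proj}_SR$ that is measurable for the $\sigma$-algebra generated by the analytic sets, hence for the completion of any Borel probability. *Lusin*: a measurable map on a set of positive measure, with values in a separable metric space, is continuous on a compact subset of positive measure. *KRN*: a multifunction with nonempty closed values in a Polish space, such that $\{\text{value meets }G\}$ is Borel for each open $G$, has a Borel selector.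

**Step 1 (choose embeddings continuously in $\sigma$).** For $C\in\mathbb N$ let $R_C$ be the set of $(\sigma,(y_\alpha))\in2^{\mathbb N}\times Y^I$ with
$$\Big\|\sum\gamma_\alpha y_\alpha\Big\|\le N_\sigma(\gamma)\le C\Big\|\sum\gamma_\alpha y_\alpha\Big\|\qquad\text{for all }\gamma\in\mathbb Q^{(I)}.$$
It is Borel, since $\sigma\mapsto N_\sigma(\gamma)$ is Borel. For $(\sigma,(y_\alpha))\in R_C$ the inequalities extend to real finitely supported $\gamma$ by continuity, so $\omega^\sigma_\alpha\mapsto y_\alpha$ induces a well-defined linear operator on $\mathrm{span}\,\Omega_\sigma$; it extends to an isomorphic embedding of $X_\sigma$ of norm at most $1$ whose inverse on the range has norm at most $C$. Conversely every embedding, suitably scaled, arises this way for some $C$. Thus $\{\sigma:X_\sigma\text{ embeds into }Y\}=\bigcup_C\mathrm{proj}\,R_C$ is analytic.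

Suppose it is not null. Then some $\mathrm{proj}\,R_C$ has positive measure. By Jankov–von Neumann and Lusin there are a compact $P\subseteq\mathrm{proj}\,R_C$ with $\pi:=\mathbb P(P)>0$ and a continuous map $\sigma\mapsto(y_\alpha^\sigma)_{\alpha\in I}\in Y^I$ on $P$ with $(\sigma,(y_\alpha^\sigma))\in R_C$. Let $\iota_\sigma:X_\sigma\to Y$ be the operator with $\iota_\sigma\omega^\sigma_\alpha=y_\alpha^\sigma$. Then $\|\iota_\sigma\|\le1$ and $\|x\|_\sigma\le C\|\iota_\sigma x\|$.

**Step 2 (extend point evaluations to $Y$, measurably).** Let $C_1=\frac52C$. For $(\sigma,f)\in P\times K$, by (3) $|x(f)|\le\frac52\|x\|_\sigma\le C_1\|\iota_\sigma x\|$, so the functional $\iota_\sigma x\mapsto x(f)$ has norm at most $C_1$ on $\iota_\sigma X_\sigma$. By Hahn–Banach the set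
$$\{g\in C_1B_{Y^*}:g(y^\sigma_\alpha)=\omega_\alpha^\sigma(f)\text{ for all }\alpha\in I\}$$
is nonempty. The ball $C_1B_{Y^*}$ is compact metrizable in the weak$^*$ topology, because $Y$ is separable. On $P\times(C_1B_{Y^*},w^*)$ the map $(\sigma,g)\mapsto g(y_\alpha^\sigma)$ is continuous, because $y_\alpha^\sigma$ is norm continuous in $\sigma$ and $g$ is bounded. So this multifunction of $(\sigma,f)$ has closed graph in the compact space $P\times K\times(C_1B_{Y^*},w^*)$. Hence $\{(\sigma,f):\text{value meets }F\}$ is closed for closed $F$, being the projection of a compact set; and for open sets, which are $F_\sigma$, it is $F_\sigma$. By KRN there is a Borel $\Phi:P\times K\to C_1B_{Y^*}$ with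
$$\Phi(\sigma,f)(\iota_\sigma x)=x(f)\qquad(x\in X_\sigma); \tag{7}$$
this holds first for $x\in\Omega_\sigma$, then by linearity and continuity on $X_\sigma$.

**Step 3 (pairs $\sigma,\tau$ with nearby embeddings that differ at one coordinate).** For $l\in\mathbb N$ let $\sigma^{(l)}$ be $\sigma$ with coordinate $l+1$ flipped, and $P_l=\{\sigma\in P:\sigma^{(l)}\in P\}$, a compact set. We claim $\mathbb P(P_l)\to\pi$. Given $\varepsilon>0$ choose a clopen $G$ with $\mathbb P(P\triangle G)<\varepsilon$. As $G$ depends on finitely many coordinates, it is invariant under $\sigma\mapsto\sigma^{(l)}$ for large $l$. Flips preserve $\mathbb P$, so the flipped copy $P'$ of $P$ satisfies $\mathbb P(P'\triangle G)<\varepsilon$, and $\mathbb P(P\setminus P_l)=\mathbb P(P\setminus P')<2\varepsilon$.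

For $k\in\mathbb N$ let $n_k=4k$. The finitely many maps $\sigma\mapsto\iota_\sigma\mathbf e_w$, $w\in\mathbb T_{n_k}$, are uniformly continuous on $P$ (recall that $\mathbf e_w$ has a fixed index in $I$). So we can choose $l_k\ge4k+8$ with $\mathbb P(P_{l_k})\ge\pi/2$ and
$$\|\iota_{\sigma^{(l_k)}}\mathbf e_w-\iota_\sigma\mathbf e_w\|\le2^{-k}/C_1\qquad(w\in\mathbb T_{n_k},\ \sigma\in P_{l_k}). \tag{8}$$

**Step 4 (the drops add up to about $1$).** Fix $k$ and write $l=l_k$, $n=n_k$. For $\sigma\in P_l$, $f\in K$ let
$$h_{\sigma,f}=\Phi(\sigma,f)\circ\iota_{\sigma^{(l)}}\in X_{\sigma^{(l)}}^*.$$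
Then $\|h_{\sigma,f}\|\le C_1$, and $h_{\sigma,f}(\omega_\alpha^{\sigma^{(l)}})=\Phi(\sigma,f)(y_\alpha^{\sigma^{(l)}})$ is Borel in $(\sigma,f)\in P_l\times K$. Hence so is $\mu_i=h_{\sigma,f}(\mathbf e_{f|i})$. By (7), $\Phi(\sigma,f)(\iota_\sigma\mathbf e_{f|n})=1$, so $|\mu_n-1|\le2^{-k}$ by (8).

For each type $r$ let
$$m_r(k)=\min\{j\ge1:r+4j>n\},\qquad J_r(k)=\max\{j:r+4j\le l+1\}.$$
Explicitly $m_0(k)=k+1$ and $m_r(k)=k$ for $r=1,2,3$; so for fixed $r$, $m_r(k)$ is strictly increasing in $k$. Since $r+4(k+1)\le4k+7\le l+1$, we have $m_r(k)\le J_r(k)$. Let $S_r=S_r^{(k)}(\sigma,f)$ be the sum of Lemma 4 for $\tau=\sigma^{(l)}$, $h_f=h_{\sigma,f}$, $m=m_r(k)$, $J=J_r(k)$. Each level $i\in\{n+1,\dots,l+1\}$ is $r+4j$ with $m_r(k)\le j\le J_r(k)$ for exactly one pair $(r,j)$, and no other levels occur. This is why there are four types: between them they watch every level. Hence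
$$\sum_{r=0}^3S_r=\sum_{i=n+1}^l(\mu_{i-1}-\mu_i)+(\mu_l-0)=\mu_n\ge1-2^{-k}. \tag{9}$$

**Step 5 (choose a type and a bit).** Integrating (9), $\sum_r\int_{P_l\times K}S_r\,d(\mathbb P\otimes\lambda)\ge\frac\pi2(1-2^{-k})\ge\frac\pi4$. For type $r$ and $m=m_r(k)$ the bit $\xi(m)$ is a function of $f$. Splitting the sum into eight parts according to $r$ and the value of this bit, we find $r_k,\beta_k$ with
$$\int_{P_l\times K}1_{\{\xi(m_{r_k}(k))=\beta_k\}}S_{r_k}\,d(\mathbb P\otimes\lambda)\ge\frac\pi{32}. \tag{10}$$
Choose an infinite set $M$ of $k$'s on which $r_k=r$ is constant, and write $m_k=m_r(k)$, $J_k=J_r(k)$, $B_k=\{\xi(m_k)=\beta_k\}$. The $m_k$ are distinct and $m_k\ge k$.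

**Step 6 (apply the count of drops).** Let $\sigma\sim\mathbb P$, and let $\theta,\xi$ be random of type $r$ as before Lemma 4, all independent. For $\sigma\in P_{l_k}$ put
$$z_k(\sigma,\theta)=\iota_{\sigma^{(l_k)}}\big(x^{\sigma^{(l_k)}}_{\theta,m_k,J_k,\beta_k}\big),\qquad\varphi_k(\sigma,\theta,\xi)=\Phi(\sigma,f^\sigma_{\theta,\xi})\big(z_k(\sigma,\theta)\big),$$
and put $\varphi_k=0$ for $\sigma\notin P_{l_k}$. By (3) and $\|\iota_{\sigma^{(l_k)}}\|\le1$, $z_k\in B_Y$, so $|\varphi_k|\le C_1$. Here $z_k(\sigma,\theta)=y_\alpha^{\sigma^{(l_k)}}$, where the index $\alpha$ depends only on $w$ and the first $J_k$ steps of $\theta$. So $z_k$ is continuous on $P_{l_k}\times\{\text{histories}\}$, and $\varphi_k$ is Borel, because evaluation $C_1B_{Y^*}\times B_Y\to\mathbb R$ is continuous for (weak$^*$) $\times$ (norm).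

For $\sigma\in P_{l_k}$ we have $\varphi_k=h_{\sigma,f}\big(x^{\sigma^{(l_k)}}_{\theta,m_k,J_k,\beta_k}\big)$ with $f=f^\sigma_{\theta,\xi}$. Note the two parameters: the branch is drawn with $\sigma$, the vector with $\sigma^{(l_k)}$. They agree on coordinates $1,\dots,l_k$ and differ at $l_k+1$, so Lemma 4 applies for each fixed $\sigma\in P_{l_k}$, with $C_0=C_1$. Integrating over $\sigma$,
$$\mathbb E\big|\varphi_k-1_{P_{l_k}}1_{B_k}S_r^{(k)}(\sigma,f)\big|\le2C_12^{-4m_k}. \tag{11}$$
Given $\sigma$, $f$ has law $\lambda$ by (5). So (10) and (11) give $\mathbb E\varphi_k\ge\frac\pi{32}-2C_12^{-4k}\ge\frac\pi{64}$ for large $k\in M$; discard the other $k$. On $B_k^c$ the comparison term in (11) vanishes, so $\sum_k\mathbb E[|\varphi_k|1_{B_k^c}]\le\sum_k2C_12^{-4m_k}<\infty$.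

**Step 7 (find $\ell_1$).** Lemma 5, with $\epsilon=(\sigma,\theta)$ and $c=\pi/64$, provides $(\sigma,\theta)$ and an infinite $M'\subseteq M$ with $\int\varphi_k(\sigma,\theta,\xi)\,d\xi>0$ for $k\in M'$. Thus $\sigma\in P_{l_k}$ for $k\in M'$, and no subsequence of
$$\Big(\xi\mapsto\Phi(\sigma,f^\sigma_{\theta,\xi})\big(z_k(\sigma,\theta)\big)\Big)_{k\in M'}$$
converges pointwise on $2^{\mathbb N}$. The functionals $\Phi(\sigma,f^\sigma_{\theta,\xi})\in Y^*$ do not depend on $k$. So the bounded sequence $(z_k(\sigma,\theta))_{k\in M'}$ in $Y$ has no weakly Cauchy subsequence, and by Rosenthal's theorem $Y$ contains $\ell_1$. This proves (c).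

Finally, each $X_\sigma$ is separable, hence isometric to a member of $A$, and $A\subseteq\mathrm{NC}_{\ell_1}$ by (a). If $\mathbb P(P)>0$ and $Y\in\mathrm{NC}_{\ell_1}$ contained $X_\sigma$ for every $\sigma\in P$, then $P$ would be a subset of the null set in (c), which is impossible. With $P=2^{\mathbb N}$: no $Y\in\mathrm{NC}_{\ell_1}$ is universal for $A$. This proves Theorem 1. $\blacksquare$

## Compact approximations in place of flips: proof of Theorem 2

In (c) the mass dropped to $0$ because $\tau$ leaves the branch at level $l+1$. Here there is one $\sigma$, and the functionals act through compact operators; compactness makes the mass die out by itself at deep levels.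

Let $X=X_\sigma$. Scale $T$ and the $T_N$ by one factor so that $\|T\|\le1$, and let $C$ be such that $\|x\|_\sigma\le C\|Tx\|$. Let $\|T_N\|\le\Lambda$ with $\Lambda\ge1$, $T_N$ compact, $T_Nx\to Tx$ for all $x\in X$. Replacing $Z$ by $\overline{\mathrm{span}}\big(TX\cup\bigcup_NT_NX\big)$ we may assume that $Z$ is separable.

**Step 1 (functionals).** Let $C_1=\frac52C$. For $f\in K$ the set of $g\in C_1B_{Z^*}$ with $g(T\omega)=\omega(f)$ for all $\omega\in\Omega_\sigma$ is nonempty by (3) and Hahn–Banach, and as a multifunction of $f$ it has closed graph in $K\times(C_1B_{Z^*},w^*)$. As in Step 2 of the proof of (c), KRN gives a Borel $\Phi:K\to C_1B_{Z^*}$ with $\Phi(f)(Tx)=x(f)$ for $x\in X$.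

**Step 2 (mass about $1$ at level $4k$).** Fix $k$ and let $n=4k$. Choose $N=N_k$ with $\|T_N\mathbf e_w-T\mathbf e_w\|\le2^{-k}/C_1$ for the finitely many $w\in\mathbb T_n$. Put $h_f=T_N^*\Phi(f)\in X^*$. Then $\|h_f\|\le C_0:=\Lambda C_1$, and $f\mapsto h_f(\omega)=\Phi(f)(T_N\omega)$ is Borel. Let $\mu_i(f)=h_f(\mathbf e_{f|i})$. Since $\Phi(f)(T\mathbf e_{f|n})=1$, $|\mu_n-1|\le2^{-k}$.

**Step 3 (mass dies out: $\int|\mu_l|\,d\lambda\to0$ as $l\to\infty$).** Since $T_N^*$ is compact, the set $T_N^*(C_1B_{Z^*})$ has for every $\varepsilon>0$ a finite $\varepsilon$-net $h^1,\dots,h^p$ in $C_0B_{X^*}$. As $\|\mathbf e_v\|_\sigma\le1$, $|\mu_l(f)|\le\varepsilon+\sum_{s\le p}|h^s(\mathbf e_{f|l})|$. Now $\int|h^s(\mathbf e_{f|l})|\,d\lambda$ is the average over $v\in\mathbb T_{l-1}$ of $|D_l|^{-1}\sum_{d\in D_l}|h^s(\mathbf e_{v^\frown d})|$, which by (4) is at most $2C_02^{-e_l}\to0$. So $\limsup_l\int|\mu_l|\,d\lambda\le\varepsilon$ for every $\varepsilon>0$.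

**Step 4 (collect the drops).** Choose $l=l_k\ge4k+8$ with $\int|\mu_l|\,d\lambda\le2^{-k}$. Let
$$m_r(k)=\min\{j\ge1:r+4j>n\},\qquad J_r(k)=\max\{j:r+4j\le l\},$$
$$S_r^{(k)}=\sum_{j=m_r(k)}^{J_r(k)}(\mu_{r+4j-1}-\mu_{r+4j}).$$
As $r+4(k+1)\le4k+7\le l$, $J_r(k)\ge m_r(k)$. Each level $n+1,\dots,l$ occurs exactly once, so $\sum_rS_r^{(k)}=\mu_n-\mu_l$ and $\sum_r\int S_r^{(k)}\,d\lambda\ge1-2^{1-k}\ge\frac12$ for $k\ge2$. Splitting into eight parts, for some $r_k,\beta_k$ we have $\int1_{\{\xi(m_{r_k}(k))=\beta_k\}}S^{(k)}_{r_k}\,d\lambda\ge\frac1{16}$. Pass to an infinite set $M$ of $k$'s with $r_k=r$ constant, and put $m_k=m_r(k)$, $B_k=\{\xi(m_k)=\beta_k\}$,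
$$z_k(\theta)=T_{N_k}\big(x^\sigma_{\theta,m_k,J_r(k),\beta_k}\big),\qquad\varphi_k(\theta,\xi)=\Phi(f^\sigma_{\theta,\xi})\big(z_k(\theta)\big),$$
so that $\|z_k\|\le\Lambda$ and $|\varphi_k|\le C_0$.

**Step 5 (find $\ell_1$).** Lemma 4 with $\tau=\sigma$ applies: here $r+4J_r(k)\le l$, so level $l+1$ does not occur and $\mu^*_i=\mu_i$ throughout. It gives $\mathbb E|\varphi_k-1_{B_k}S_r^{(k)}(f)|\le2C_02^{-4m_k}$. As $f$ has law $\lambda$, $\mathbb E\varphi_k\ge\frac1{16}-2C_02^{-4k}\ge\frac1{32}$ for large $k\in M$, and $\sum_k\mathbb E[|\varphi_k|1_{B_k^c}]<\infty$. After discarding finitely many $k$, Lemma 5 with $\epsilon=\theta$ gives $\theta$ and an infinite $M'$ such that no subsequence of $(\varphi_k(\theta,\cdot))_{k\in M'}$ converges pointwise. So the bounded sequence $(z_k(\theta))_{k\in M'}$ has no weakly Cauchy subsequence, and $Z$ contains $\ell_1$ by Rosenthal's theorem.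

**Step 6 (the bounded approximation property).** Recall that $Z$ has this property if there is a constant such that every finite set in $Z$ is moved arbitrarily little by some finite-rank operator on $Z$ of norm at most that constant. Let $Z$ have it and let $T:X_\sigma\to Z$ be an embedding. Let $(x_k)$ be dense in $X_\sigma$, and choose such operators $S_N$ with $\|S_NTx_k-Tx_k\|\le1/N$ for $k\le N$. As $(S_N)$ is bounded, $S_NTx\to Tx$ for all $x\in X_\sigma$. The operators $T_N=S_NT$ have finite rank, so they are compact, and the first part shows that $Z$ contains $\ell_1$. Since $X_\sigma$ is separable and does not contain $\ell_1$ by (a), this proves Theorem 2. $\blacksquare$
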